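# The Borel formula for torus actions on $\mathbb F_p$-cohomology manifolds

## Linear torus actions: counting characters

Let $T=(\mathbb R/\mathbb Z)^r$ be a torus, written additively, acting linearly on a real vector space $V$ of dimension $n$. By elementary representation theory
$$V=V^T\oplus\bigoplus_{j=1}^{q}\mathbb C_{\chi_j},$$
where $\chi_1,\dots,\chi_q:T\to\mathbb R/\mathbb Z$ are nonzero characters and $t\in T$ acts on $\mathbb C_{\chi}$ as multiplication by $e^{2\pi i\chi(t)}$. Here $V^T$ is the fixed point set of $T$. For a subgroup $P\le T$, a summand $\mathbb C_{\chi_j}$ is fixed by $P$ if $P\subset\ker\chi_j$, and otherwise only its origin is fixed. Hence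
$$\dim V^P-\dim V^T=2\cdot\#\{j:\ \ker\chi_j\supseteq P\}.\tag{1}$$

Now let $H\subset T$ be a *corank 1 subtorus*, that is, a closed connected subgroup of dimension $r-1$, and put $m(H)=\dim V^H-\dim V^T$. The claim is that
$$\dim V-\dim V^T=\sum_{H}m(H),$$
where $H$ ranges over all corank 1 subtori.

*Proof.* The image of $\chi_j$ is a connected nonzero subgroup of the circle, so it is the whole circle, and $\ker\chi_j$ has dimension $r-1$. Let $H^j$ be its identity component, a corank 1 subtorus. If $H$ is any corank 1 subtorus, then $H\subset\ker\chi_j$ if and only if $H\subset H^j$ (since $H$ is connected), if and only if $H=H^j$ (since the dimensions agree). So (1) with $P=H$ gives $m(H)=2\cdot\#\{j:H^j=H\}$. Summing over $H$ counts every $j$ once, and the total is $2q$. By (1) with $P$ trivial, $2q=\dim V-\dim V^T$. $\square$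

The proof used two things. First, $V$ splits into pieces, each governed by a character. Second, the kernel of a nonzero character contains exactly one corank 1 subtorus. The second is a fact about tori and is always available. The first needed a linear structure.

What changes if $T$ acts continuously, with no smoothness, on a space that is a manifold only in the eyes of cohomology with coefficients in $\mathbb F_p$? There is no tangent space, hence no representation and no characters. All that is left is the collection of dimensions of fixed point sets of subgroups. Does the count still come out right? We shall see that it does, and that the characters can be rebuilt from these dimensions, up to factors prime to $p$.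

## Cohomology manifolds, local weights, and the formula

Throughout, $p$ is a prime and $\mathbb F_p$ the field with $p$ elements. Cohomology is Čech (sheaf) cohomology, $H^*_c$ is cohomology with compact supports, and $\mathbb Z_p$ denotes the group of order $p$.

**Definition (dimension).** For a locally compact Hausdorff space $Y$, $\dim Y\le d$ means that $H^i_c(U;\mathbb F_p)=0$ for all open $U\subset Y$ and all $i>d$. This is cohomological dimension over $\mathbb F_p$ in the sense of Borel.

Dimension is monotone on closed subsets. Let $M\subset Y$ be closed and $\dim Y\le d$. An open subset of $M$ has the form $U\cap M$ with $U$ open in $Y$, and in the exact sequence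
$$H^i_c(U)\to H^i_c(U\cap M)\to H^{i+1}_c(U\setminus M)$$
the outer groups vanish for $i>d$.

**Definition (cohomology manifold).** An $\mathbb F_p$-cohomology manifold of dimension $d$ (a *$d$-cm*) is a locally compact Hausdorff space $Y$ of finite cohomological dimension over $\mathbb F_p$ whose local cohomology over $\mathbb F_p$ is that of a $d$-manifold at every point: the local cohomology sheaf $\mathcal H^i$ vanishes for $i\ne d$, and $\mathcal H^d$ is locally constant with stalks $\mathbb F_p$. Then $\dim Y=d$. Here $\mathcal H^i$ is the sheaf generated by the presheaf $U\mapsto\operatorname{Hom}(H^i_c(U;\mathbb F_p),\mathbb F_p)$, whose restriction maps are dual to extension by zero.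

**Example.** Every topological $d$-manifold is a $d$-cm. For a non-manifold, take $X=\mathbb R^4/\{\pm1\}$, the open cone on $\mathbb{RP}^3$. Away from the cone point $X$ is a 4-manifold. At the cone point, small conical neighborhoods $C$ have $H^i_c(C)\cong\widetilde H^{i-1}(\mathbb{RP}^3)$. For $p$ odd this is $\mathbb F_p$ for $i=4$ and $0$ otherwise. Moreover $H^4_c(C\setminus\text{pt})\to H^4_c(C)$ is an isomorphism, and $C\setminus\text{pt}$ is a connected orientable 4-manifold, so the top local sheaf is constant near the cone point. Thus $X$ is a 4-cm for $p$ odd. For $p=2$ it is not, because $H^2_c(C;\mathbb F_2)\cong H^1(\mathbb{RP}^3;\mathbb F_2)\ne0$ for all these $C$, compatibly with shrinking.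

A *$p$-torus* of rank $r$ is $(\mathbb Z_p)^r$. Write $F(P)$ for the fixed point set of a group $P$.

**Definition (local weights).** Let a torus or $p$-torus $T$ act on a cm $X$ with $F(T)\neq\emptyset$, and let $F^1$ be a component of $F(T)$. For each corank 1 subtorus (resp. sub-$p$-torus) $H$ of $T$ let $F^1(H)$ be the component of $F(H)$ containing $F^1$, and put
$$m(H)=\dim F^1(H)-\dim F^1 .$$
If $m(H)>0$, then $H$ is a *nonzero local weight* at $F^1$ with multiplicity $m(H)$. The set of nonzero local weights, counted with multiplicity, is denoted $\Omega'(\varphi)$, where $\varphi$ is the action.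

The **Borel formula** is the statement
$$\dim X-\dim F^1=\sum_{H\in\Omega'(\varphi)}m(H).\tag{2}$$

What is known: (2) holds for a $p$-torus acting on an $\mathbb F_p$-cohomology manifold. It also holds for ordinary tori acting on rational cohomology manifolds, which is the case "$p=0$". For an ordinary torus acting on an $\mathbb F_p$-cohomology manifold with $p\ne0$, the following is known: if (2) fails, then some integral local cohomology groups of $X$ must be infinitely generated, in such a way that $X$ is not a rational cohomology manifold. The question is whether (2) can fail in this mixed setting. It cannot.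

**Theorem 1.** If a torus $T$ acts on a connected $n$-cm $X$ with $F(T)\ne\emptyset$, then for every component $F^1$ of $F(T)$
$$n-\dim F^1=\sum_{H\in\Omega'(\varphi)}m(H),\qquad H\text{ ranging over the corank 1 subtori of }T.$$

For $r=0$ both sides are $0$. For $r=1$ the only corank 1 subtorus is trivial, $F^1(H)=X$, and the formula says $n-\dim F^1=n-\dim F^1$. So the first case with content is $r=2$: infinitely many circles $H\subset T$ compete, and their excess dimensions must add up to $n-\dim F^1$.

We use two facts as black boxes.

* **Fact (A)** (Smith–Borel; Borel et al., *Seminar on Transformation Groups*, Ch. V). If $\mathbb Z_p$ acts on a $d$-cm $Y$, every component of the fixed set is a cm of some dimension $d'\le d$, and $d-d'$ is even if $p$ is odd.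
* **Fact (C).** The Borel formula (2) for the $p$-torus $(\mathbb Z_p)^2$.

A third fact, (B), is invariance of domain; we shall prove it.

## What the points of order $p$ see and what they miss

A torus contains $p$-tori, and for $p$-tori the formula is known. So the sensible first attempt is to apply it to $T_1=\{t\in T:pt=0\}\cong(\mathbb Z_p)^r$. Two linear examples show where this stops.

*The fixed set is too large.* Let $T=\mathbb R/\mathbb Z$ act on $\mathbb C$ by the character $px$. Then $T_1$ acts trivially, so $F(T_1)=\mathbb C$ while $F(T)=\{0\}$. The formula for $T_1$ reads $0=0$ and says nothing about $T$.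

*Distinct weights collapse.* Let $T=(\mathbb R/\mathbb Z)^2$ act on $\mathbb C\oplus\mathbb C$ by the characters $x$ and $x+py$. The nonzero weights are the circles $\{x=0\}$ and $\{x+py=0\}$, each with multiplicity $2$. They meet $T_1$ in the same subgroup, so $T_1$ sees one weight, of multiplicity $4$.

Both defects suggest passing to $T_k=\{t:p^kt=0\}$ with $k$ large. Then two new problems appear. The group $T_k\cong(\mathbb Z/p^k)^r$ is not a $p$-torus for $k\geq 2$ and $r\ge1$, so we first need a Borel formula for it. And no fixed $k$ can ever tell all subtori apart: the circles $\{x+ay=0\}$ and $\{x+a'y=0\}$ meet $T_k$ in the same subgroup whenever $a\equiv a'\pmod{p^k}$. So we must let $k\to\infty$, and the limit of a sequence of characters modulo $p^k$ is a priori only a character with $p$-adic coefficients. Excluding the ones that are not honest is the heart of the matter.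

## $p$-toral subgroups and the refined statement

It costs nothing to allow a slightly larger class of groups. Let $G$ be a compact abelian Lie group such that $G/G_0$ is a finite $p$-group. The identity component is a torus, hence a divisible group, hence a direct factor; so $G\cong T^r\times A$ with $T^r$ a torus of rank $r$ and $A$ a finite abelian $p$-group. We write $G$ additively, but write $1$ for its trivial subgroup. Put
$$G_k=\{g\in G:\ p^kg=0\},\qquad G_\infty=\bigcup_kG_k .$$
Each $G_k$ is a finite $p$-group.

**Definition ($p$-toral).** A closed subgroup $P\le G$ is *$p$-toral* if $P/P_0$ is a finite $p$-group.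

A closed subgroup $P$ is $p$-toral if and only if $P\cap G_\infty$ is dense in $P$. Indeed $P\cong P_0\times B$ with $B$ finite. If $B$ is a $p$-group, then $P\cap G_\infty$ contains $B$ and all $p$-power torsion of the torus $P_0$, which is dense in $P_0$. Conversely, if $P\cap G_\infty$ is dense, then it maps onto the finite discrete group $P/P_0$, so every element of $P/P_0$ has $p$-power order. In particular $G_\infty$ is dense in $G$. Finite $p$-subgroups and subtori are $p$-toral. In $\mathbb R/\mathbb Z$ the proper $p$-toral subgroups are those of order $p^a$; the subgroup $\{6x=0\}$ is not $2$-toral, since its elements of $2$-power order form a subgroup of order $2$.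

Let $G$ act continuously on a connected $n$-cm $X$ with $F(G)\ne\emptyset$, and let $F^1$ be a component of $F(G)$. For **any** subgroup $P\le G$, closed or not, let $F^1(P)$ be the component of $F(P)$ containing $F^1$, and put
$$n(P)=\dim F^1(P).$$
We shall use the following constantly.

* Stabilizers are closed, so $F(P)=F(\overline P)$, $F^1(P)=F^1(\overline P)$ and $n(P)=n(\overline P)$.
* $F(P)$ is closed in $X$, and a component of it is closed in it, so $F^1(P)$ is closed in $X$.
* If $P\le Q$, then $F^1(Q)\subset F^1(P)$, and therefore $n(Q)\le n(P)$.
* $n(1)=n$ and $n(G)=\dim F^1$.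

**Theorem 2.** Let $G,X,F^1$ be as above. There are finitely many distinct proper closed $p$-toral subgroups $K^1,\dots,K^s$ of $G$, each $G/K^i$ being a circle or a nontrivial cyclic $p$-group, and integers $\mu_i>0$, such that for **every** closed $p$-toral subgroup $P\le G$
$$\dim F^1(P)-\dim F^1=\sum_{i:\,K^i\supseteq P}\mu_i.\tag{3}$$
The pairs $(K^i,\mu_i)$ are uniquely determined by (3). Moreover $\mu_i=n(K^i)-n(K^{i+})$, where $K^{i+}/K^i$ is the subgroup of order $p$ of $G/K^i$. If $p$ is odd, all $\mu_i$ are even. Conversely, for $p$ odd, every finite list of distinct such $K^i$ with even $\mu_i>0$ occurs, already for a linear action.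

Compare (3) with (1): the $K^i$ play the role of kernels of characters.

**Example.** Let $p=2$ and let $\mathbb R/\mathbb Z$ act on $\mathbb C$ by the character $6x$. The $2$-toral subgroups fixing $\mathbb C$ are those contained in $\{6x=0\}$, namely $1$ and $K=\{2x=0\}$. So (3) holds with the single pair $(K,2)$: only the $2$-part of the number $6$ is recorded. The restriction to $p$-toral $P$ matters. For $P=\{3x=0\}$ we have $F(P)=\mathbb C$, so the left side of (3) is $2$, but $P\not\subset K$ and the right side is $0$.

## Invariance of domain and towers of finite $p$-groups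

**Fact (B)** (invariance of domain). If $M\subset N$ is closed, $M$ and $N$ are cm's of the same dimension $d$, $M\ne\emptyset$ and $N$ is connected, then $M=N$.

*Proof.* For a $d$-cm $Y$ and $U\subset Y$ open put $\mathcal O_Y(U)=\operatorname{Hom}(H^d_c(U;\mathbb F_p),\mathbb F_p)$, with restrictions dual to extension by zero.

We first check that $\mathcal O_Y$ is already a sheaf. Since $H^{d+1}_c$ vanishes on open subsets of $Y$, Mayer–Vietoris gives an exact sequence
$$H^d_c(U\cap U')\to H^d_c(U)\oplus H^d_c(U')\to H^d_c(U\cup U')\to0 .$$
Dualizing, a section over $U\cup U'$ is the same as a pair of sections over $U$ and $U'$ that agree on $U\cap U'$. This is the sheaf property for covers by two sets. It extends to covers by $m$ sets by induction. Uniqueness is clear. For existence, glue the sections over $U_1,\dots,U_{m-1}$ to a section over $U'=U_1\cup\dots\cup U_{m-1}$. On $U'\cap U_m$ it agrees with the section over $U_m$, because they agree on each $U_i\cap U_m$ with $i<m$ and uniqueness holds for covers by $m-1$ sets; now glue two sections. Finally, $H^d_c$ commutes with directed unions of open sets, so $\mathcal O_Y$ turns them into inverse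 limits. An arbitrary union is the directed union of finite unions, so the sheaf property holds for all covers. Hence $\mathcal O_Y$ is the local cohomology sheaf $\mathcal H^d$, which is locally constant with stalks $\mathbb F_p$.

Now compare $M$ and $N$. For $V\subset N$ open, the sequence
$$H^d_c(V\setminus M)\to H^d_c(V)\to H^d_c(V\cap M)\to H^{d+1}_c(V\setminus M)=0$$
is exact. Its dual is exact and natural in $V$:
$$0\to\mathcal O_M(V\cap M)\to\mathcal O_N(V)\to\mathcal O_N(V\setminus M).\tag{4}$$

Suppose $M$ is not open in $N$. Then there is $x\in M\cap\overline{N\setminus M}$. The stalk of $\mathcal O_M$ at $x$ is $\mathbb F_p\neq0$, so there are an open neighborhood $V$ of $x$ in $N$ and a section $\sigma\in\mathcal O_M(V\cap M)$ with nonzero germ at $x$. By (4), its image $\tau\in\mathcal O_N(V)$ vanishes on $V\setminus M$. On a smaller neighborhood of $x$ the sheaf $\mathcal O_N$ is constant, so $\tau$ is there a locally constant function to $\mathbb F_p$. Its zero set is open and closed and contains all points outside $M$; these have $x$ in their closure. So $\tau$ vanishes at $x$, hence on an open neighborhood $V'\subset V$ of $x$. By naturality,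 $\sigma|_{V'\cap M}$ maps to $\tau|_{V'}=0$, and by injectivity in (4) for $V'$ we get $\sigma|_{V'\cap M}=0$. This contradicts the nonzero germ. So $M$ is open, closed and nonempty in the connected space $N$, and $M=N$. $\square$

**Step 1 (finite $p$-subgroups).** The purpose is to know that fixed components of finite $p$-groups are again cm's and that we can take fixed points in stages. *For finite $p$-subgroups $P\le Q\le G$, $F^1(P)$ is a connected cm. It is $Q$-invariant, and $F^1(Q)$ is the component containing $F^1$ of the fixed set of $Q/P$ on $F^1(P)$.*

*Proof.* Since $G$ is abelian, $Q$ maps $F(P)$ to itself and permutes its components. It fixes $F^1$ pointwise, so it preserves the component $F^1(P)$. As $P$ acts trivially there, $Q/P$ acts on $F^1(P)$, with fixed set $F^1(P)\cap F(Q)$. The set $F^1(Q)$ is connected, contains $F^1$ and lies in $F(P)$; so it lies in $F^1(P)$, and thus in $F^1(P)\cap F(Q)$. Being a component of the larger set $F(Q)$, it is also a component of $F^1(P)\cap F(Q)$. The same argument works for closed $p$-toral $P\le Q$, a fact we use at the end.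

For the cm property, choose a chain $1=R_0<R_1<\dots<R_l=P$ with successive index $p$. We have $F^1(R_0)=X$, a cm. By what was just shown, $F^1(R_{j+1})$ is a component of the fixed set of $R_{j+1}/R_j\cong\mathbb Z_p$ on $F^1(R_j)$, so it is a cm by (A) and induction. $\square$

*Consequence.* Let $K\le L$ be finite $p$-subgroups of $G$ with $L/K\cong(\mathbb Z_p)^2$. Then $L/K$ acts on the connected cm $F^1(K)$, and $F^1(L)$ is a component of its fixed set. The corank 1 sub-$p$-tori are the groups $M/K$ with $K<M<L$, and the component of the fixed set of $M/K$ that contains $F^1(L)$ is $F^1(M)$. So (C) says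
$$n(K)-n(L)=\sum_{K<M<L}\bigl(n(M)-n(L)\bigr).\tag{5}$$

**Step 2 (stabilization).** The purpose is to pass from finite $p$-groups to their limits, in particular from $G_k$ to $G$. *Let $P_1\le P_2\le\cdots$ be finite $p$-subgroups of $G$ with union $P_\infty$. Then $F^1(P_j)=F^1(P_\infty)=F^1(\overline{P_\infty})$ for all large $j$.*

*Proof.* The $F^1(P_j)$ form a decreasing sequence of connected cm's, each nonempty and closed in $X$. Their dimensions are nonincreasing nonnegative integers, so they are constant from some index on. From there on, (B) applied to $F^1(P_{j+1})\subset F^1(P_j)$ shows that the sets themselves are equal, to $C$ say. The set $C$ is connected, contains $F^1$ and lies in $\bigcap_jF(P_j)=F(P_\infty)$. So for large $j$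
$$C\subset F^1(P_\infty)\subset F^1(P_j)=C .$$
Finally $F^1(P_\infty)=F^1(\overline{P_\infty})$ as noted earlier. $\square$

*Consequence.* Let $P$ be closed and $p$-toral and put $P_k=P\cap G_k$. Then $\bigcup_kP_k=P\cap G_\infty$ is dense in $P$, so for all large $k$ we have $F^1(P)=F^1(P_k)$. Hence $F^1(P)$ is a connected cm, and $n(P)=n(P_k)$ for $k$ large.

Note that the set stabilizes and not only its dimension. The closure $\overline{P_\infty}$ can be much larger than one would guess from the groups $P_j$, and this will be decisive.

## A Borel formula for finite abelian $p$-groups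

**Step 3.** The purpose is to replace the missing Borel formula for $G_k$. Let $A'\le G$ be a finite $p$-subgroup. For $K<A'$ with $A'/K$ cyclic and nontrivial, let $K^+/K$ be the unique subgroup of order $p$ of $A'/K$, and put
$$\mu_{A'}(K)=n(K)-n(K^+)\ge0 .$$
The subgroups of $A'$ containing $K$ form a chain, so any of them different from $K$ contains $K^+$. Note that $K^+$, and so $\mu_{A'}(K)$, depends on $A'$ and not on $K$ alone. *For every $B\le A'$,*
$$n(B)-n(A')=\sum_{K\supseteq B,\ A'/K\text{ cyclic}\,\neq1}\mu_{A'}(K).\tag{6}$$

*Proof.* Let $S_B$ be the right side. We use induction on $|A'/B|$.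

If $A'/B$ is cyclic, let $B=R_0<R_1<\dots<R_l=A'$ be the chain of all groups between $B$ and $A'$. The groups $K$ in the sum are $R_0,\dots,R_{l-1}$, and $R_j^+=R_{j+1}$. So the sum telescopes to $n(B)-n(A')$. For $B=A'$ it is empty, as it should be.

If $A'/B$ is not cyclic, it contains a copy of $(\mathbb Z_p)^2$: choose $E$ with $B\le E\le A'$ and $E/B\cong(\mathbb Z_p)^2$. Let $K\supseteq B$ with $A'/K$ cyclic. The group $E/(K\cap E)$ embeds in $A'/K$, so it is cyclic, and therefore $K\cap E\ne B$. So there are two cases.

* $K\supseteq E$. These $K$ contribute $S_E$ to $S_B$.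
* $K\cap E=C$ for some $C$ with $B<C<E$. Then $C$ is the only intermediate group contained in $K$, because two different ones generate $E$. The $K$ belonging to a given $C$ are those containing $C$ but not $E$, and they contribute $S_C-S_E$.

By induction $S_E=n(E)-n(A')$ and $S_C=n(C)-n(A')$. Using (5) for the pair $B\le E$,
$$S_B=S_E+\sum_{B<C<E}(S_C-S_E)=n(E)-n(A')+\sum_{B<C<E}\bigl(n(C)-n(E)\bigr)=n(B)-n(A').\qquad\square$$

## Threads of weights as $k\to\infty$

**Step 4.** The purpose is to compare the weights of $G_k$ and $G_{k+1}$ and to arrange them into finitely many coherent sequences.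

The groups $G_k$ increase to $G_\infty$, which is dense in $G$. By Step 2 we can choose $k_0$ such that $n(G_k)=n(G)$ and $A\subset G_k$ for all $k\ge k_0$. For $k\ge k_0$ write $\mu_k=\mu_{G_k}$ and let $W_k$ be the set of all $K<G_k$ with $G_k/K$ cyclic $\neq1$ and $\mu_k(K)>0$. By (6) with $A'=G_k$, $B=1$,
$$\sum_{K\in W_k}\mu_k(K)=n-n(G),\qquad\text{so}\qquad|W_k|\le n-n(G).$$
This bound does not depend on $k$.

*The transition formula.* Let $J<G_k$ with $G_k/J$ cyclic $\ne1$, and form $J^+$ in $G_k$. Write (6) for $A'=G_{k+1}$ with $B=J$ and with $B=J^+$, and subtract:
$$\mu_k(J)=n(J)-n(J^+)=\sum_{K\in W_{k+1},\ K\supseteq J,\ K\not\supseteq J^+}\mu_{k+1}(K).$$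
The condition on $K$ says that $K\cap G_k$ contains $J$ but not $J^+$. A subgroup of $G_k$ that contains $J$ but not $J^+$ equals $J$. So
$$\mu_k(J)=\sum_{K\in W_{k+1},\ K\cap G_k=J}\mu_{k+1}(K).\tag{7}$$

*Restriction maps $W_{k+1}$ to $W_k$.* Let $K\in W_{k+1}$. Then $K\not\supseteq G_k$. Otherwise
$$n(K)\le n(G_k)=n(G)=n(G_{k+1})\le n(K^+),$$
contradicting $\mu_{k+1}(K)>0$. So $J=K\cap G_k$ is a proper subgroup of $G_k$, and $G_k/J$ embeds in the cyclic group $G_{k+1}/K$. Thus (7) applies to $J$; its right side contains the positive term $\mu_{k+1}(K)$, so $\mu_k(J)>0$ and $J\in W_k$. The map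
$$W_{k+1}\to W_k,\qquad K\mapsto K\cap G_k$$
is surjective: if $J\in W_k$, the left side of (7) is positive, so the right side is not empty.

*Stabilization of the sets $W_k$.* The numbers $|W_k|$ are nondecreasing and bounded, hence constant for $k\ge k_1$, for some $k_1\ge k_0$. From there on the surjections are bijections. Then the sum in (7) has exactly one term for $J\in W_k$, so the bijections preserve multiplicities.

So for $k\ge k_1$ we may write $W_k=\{K^1_k,\dots,K^s_k\}$, with distinct members, such that
$$K^i_{k+1}\cap G_k=K^i_k,\qquad\mu_k(K^i_k)=\mu_i\ \text{ independent of }k .$$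
Put $K^i_\infty=\bigcup_{k\ge k_1}K^i_k$ and $K^i=\overline{K^i_\infty}$. Iterating the intersection relation gives $K^i_l\cap G_k=K^i_k$ for $l\ge k\ge k_1$, so
$$K^i_\infty\cap G_k=K^i_k\qquad(k\ge k_1).$$
The group $K^i$ is $p$-toral, since $K^i_\infty\subset K^i\cap G_\infty$ is dense in it. Finally, (6) for $A'=G_k$ reads: for $k\ge k_1$ and every $B\le G_k$,
$$n(B)-n(G)=\sum_{i:\ B\subset K^i_k}\mu_i.\tag{8}$$

### A thread that is not an honest character

Formula (8) looks almost like the theorem, but a thread $(K^i_k)_k$ might belong to no character of $G$ at all. Let $G=T=(\mathbb R/\mathbb Z)^2$ and let $a_1,a_2,\dots$ be integers with $a_{k+1}\equiv a_k\pmod{p^k}$. Put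
$$J_k=\{(x,y)\in T_k:\ x+a_ky=0\}.$$
Since $a_{k+1}y=a_ky$ when $p^ky=0$, we have $J_{k+1}\cap T_k=J_k$. The quotient $T_k/J_k$ is cyclic of order $p^k$. So $(J_k)$ is a coherent thread; it is the kernel of "$x+\alpha y$" for a $p$-adic integer $\alpha$.

Now take $a_k=\sum_{j\ge1,\ j!<k}p^{j!}$, which satisfies the congruences because $a_{k+1}-a_k$ is $0$ or $p^k$. Then $J_\infty=\bigcup_kJ_k$ is dense in $T$. To see this, suppose a character $bx+cy$ with $b,c\in\mathbb Z$ vanishes on $J_\infty$. Evaluating it on the points $(-a_ky,y)$ with $p^ky=0$ gives $p^k\mid c-ba_k$ for all $k$. For $k=(m+1)!$ we have $a_k=\sum_{j=1}^mp^{j!}\le2p^{m!}$, so $|c-ba_k|\le|c|+2|b|p^{m!}<p^{(m+1)!}$ for $m$ large. Hence $c=b\,a_{(m+1)!}$ for all large $m$. The numbers $a_{(m+1)!}$ strictly increase with $m$, so $b=0$ and $c=0$. A closed subgroup of $T$ that is killed only by the zero character is all of $T$.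

Pure counting with finite groups cannot exclude this thread. Consider the function $\nu(P)=2$ if $P\subset J_\infty$, and $\nu(P)=0$ otherwise, on finite $p$-subgroups $P$. It is monotone with even values, and it satisfies (5). Indeed, the maps $(x,y)\mapsto x+a_ky$ on $T_k$ fit together to a homomorphism on $T_\infty$ with kernel $J_\infty$ and with values in the $p$-power torsion of $\mathbb R/\mathbb Z$, whose finite subgroups are cyclic. So for $L/K\cong(\mathbb Z_p)^2$ with $K\subset J_\infty$ and $L\not\subset J_\infty$, the group $L\cap J_\infty$ has cyclic nontrivial quotient in $L$. It therefore lies strictly between $K$ and $L$, and (5) reads $2=2$. In the other cases (5) reads $0=0$.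

What does exclude the thread is Step 2, which is about sets. If $(J_k)$ were one of the threads, then for large $k$ the set $F^1(J_k)$ would equal $F^1(\overline{J_\infty})=F^1(T)$. So $n(J_k)=n(T)$, and by monotonicity $\mu_k(J_k)=0$. That is a contradiction. The next step turns this into a general argument.

## Closures of threads are kernels of characters

**Step 5.** The purpose is to show that passing to the closure $K^i$ adds no new $p$-power torsion, and to deduce the structure of $G/K^i$. By Step 2, applied to the groups $K^i_k$, we have $n(K^i_k)=n(K^i)$ for $k$ large. Below, $(K^i_k)^+$ is formed in $G_k$.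

**(a)** *$K^i\ne G$.* For $k$ large, since $\mu_k(K^i_k)>0$,
$$n(K^i)=n(K^i_k)>n\bigl((K^i_k)^+\bigr)\ge n(G_k)=n(G).$$

**(b)** *$K^i\cap G_\infty=K^i_\infty$.* The inclusion $\supseteq$ is clear. Suppose there is an element of $K^i\cap G_\infty$ outside $K^i_\infty$. For all large $k$ it lies in $J_k:=K^i\cap G_k$ but not in $K^i_k$, so $J_k$ contains $K^i_k$ properly. A subgroup of $G_k$ that contains $K^i_k$ properly contains $(K^i_k)^+$. Since $(K^i_k)^+\le J_k\le K^i$, for $k$ large
$$n(K^i)\le n(J_k)\le n\bigl((K^i_k)^+\bigr)<n(K^i_k)=n(K^i),$$
a contradiction. Intersecting with $G_k$ we obtain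
$$K^i\cap G_k=K^i_k\qquad(k\ge k_1).\tag{9}$$
In particular the $K^i$ are distinct, because the $K^i_k$ are.

**(c)** *$G/K^i$ is a circle or a nontrivial cyclic $p$-group.* Let $t=\dim K^i$ and let $c$ be the number of components of $K^i$. We count torsion points. For $k\ge k_1$ we have $A\subset G_k$, so $|G_k|=p^{kr}|A|$. The group $G_k/K^i_k$ is cyclic and its exponent divides $p^k$, so its order is at most $p^k$. On the other hand, $K^i$ is a product of a torus of rank $t$ and a group of order $c$, so it has at most $c\,p^{kt}$ elements killed by $p^k$. With (9),
$$p^{k(r-1)}|A|\le|K^i_k|=|K^i\cap G_k|\le c\,p^{kt}\qquad\text{for all }k\ge k_1 .$$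
Letting $k\to\infty$ gives $t\ge r-1$. So $t=r$ or $t=r-1$.

The image of $G_\infty$ in $G/K^i$ is dense, because $G_\infty$ is dense in $G$. By (9) the image of $G_k$ is $G_k/K^i_k$ for $k\geq k_1$. So the image of $G_\infty$ is an increasing union of cyclic $p$-groups.

* If $t=r$, then $G/K^i$ is finite, so it equals its dense subgroup, the image of $G_\infty$. A finite increasing union of cyclic $p$-groups is one of them. So $G/K^i$ is a cyclic $p$-group, and it is nontrivial by (a).
* If $t=r-1$, then $G/K^i$ is a compact abelian Lie group of dimension $1$, so it is $S^1\times B$ with $B$ finite. The image of $G_\infty$ is dense in an infinite compact group, so it is infinite. An infinite increasing union of cyclic $p$-groups is the Prüfer group $\mathbb Z_{p^\infty}$, which is divisible. Its projection to the finite group $B$ is divisible and finite, hence trivial. By density this projection is also all of $B$. So $B$ is trivial and $G/K^i$ is a circle. $\square$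

## Formula (3) and the Borel formula for tori

**Step 6 (proof of (3)).** The purpose is to carry (8) from finite groups to all $p$-toral groups. Let $P\le G$ be closed and $p$-toral, and $P_k=P\cap G_k$. By Step 2 and (8), for all large $k$,
$$n(P)-n(G)=n(P_k)-n(G)=\sum_{i:\ P_k\subset K^i_k}\mu_i .$$
Fix $i$. If $P\subset K^i$, then $P_k\subset K^i\cap G_k=K^i_k$ for all $k\ge k_1$, by (9). If $P\not\subset K^i$, then $P\cap G_\infty\not\subset K^i$, since $P\cap G_\infty$ is dense in $P$ and $K^i$ is closed. So some element of $P\cap G_\infty$ lies outside $K^i$; it belongs to $P_k$ for all large $k$, and therefore $P_k\not\subset K^i_k$. There are only finitely many indices $i$, so for all large $k$ the condition $P_k\subset K^i_k$ is equivalent to $P\subset K^i$, for all $i$ at once. Hence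
$$n(P)-n(G)=\sum_{i:\ P\subset K^i}\mu_i,$$
which is (3). The $K^i$ are closed, $p$-toral, proper by (a), distinct by (b), and have the stated quotients by (c). This proves the existence part of Theorem 2.

**Proof of Theorem 1.** The argument is now the one for linear actions, with $K^i$ in the place of $\ker\chi_j$. Let $G=T$ have rank $r$. If $r=0$, both sides are $0$. Let $r\ge1$. Each $T/K^i$ is connected, and a nontrivial cyclic $p$-group is not, so $T/K^i$ is a circle. Hence $H^i:=(K^i)_0$ is a corank 1 subtorus. For any corank 1 subtorus $H$, we have $H\subset K^i$ if and only if $H\subset H^i$ (connectedness), if and only if $H=H^i$ (equal ranks). Subtori are $p$-toral, so (3) with $P=H$ gives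
$$m(H)=\dim F^1(H)-\dim F^1=\sum_{i:\ H^i=H}\mu_i .$$
In particular $m(H)>0$ for only finitely many $H$. Summing over $H$, each $i$ is counted once, and (3) with $P=1$ gives
$$\sum_{H\in\Omega'(\varphi)}m(H)=\sum_{i=1}^s\mu_i=n-\dim F^1 .\qquad\blacksquare$$

## Uniqueness, multiplicities, parity, realization

It remains to prove the other assertions of Theorem 2.

**Uniqueness.** Suppose two systems of pairs satisfy (3). Let $L^1,L^2,\dots$ be the finitely many distinct groups that occur in either system. Subtracting the two formulas gives integers $c_i$ with
$$\sum_ic_i\,[P\subset L^i]=0\qquad\text{for all closed }p\text{-toral }P,$$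
where $[\,\cdot\,]$ is $1$ if the condition holds and $0$ otherwise. If some $c_i\neq0$, let $L^j$ be maximal under inclusion among the groups with nonzero coefficient. It is $p$-toral, so we may take $P=L^j$. The only group with nonzero coefficient that contains $L^j$ is $L^j$ itself, so $c_j=0$, a contradiction. Hence all $c_i=0$, and the two systems coincide.

**Multiplicity.** We show $\mu_i=n(K^i)-n(K^{i+})$. The group $K^{i+}$ contains $K^i$ with index $p$, so it is closed, has the same identity component, and its component group has order $p\cdot|K^i/(K^i)_0|$. So it is $p$-toral, and (3) applies to $K^i$ and to $K^{i+}$. Subtracting, $n(K^i)-n(K^{i+})$ is the sum of $\mu_j$ over those $j$ with $K^j\supseteq K^i$ and $K^j\not\supseteq K^{i+}$. For such $j$, $K^j/K^i$ is a closed subgroup of $G/K^i$ in which the elements of $p$-power order are dense, since this holds in $K^j$. Now $G/K^i$ is a circle or a cyclic $p$-group, so $K^j/K^i$ is the whole circle or a finite cyclic $p$-group. If it is nontrivial, it contains the subgroup of order $p$ of $G/K^i$, that is, $K^j\supseteq K^{i+}$, which is excluded. So $K^j=K^i$, and $j=i$. Only $\mu_i$ contributes.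

**Parity.** Let $p$ be odd. By the consequence of Step 2, $F^1(K^i)$ is a connected cm. As in Step 1, it is invariant under $K^{i+}$, and $F^1(K^{i+})$ is a component of the fixed set of $K^{i+}/K^i\cong\mathbb Z_p$ on it. By (A), $\mu_i=n(K^i)-n(K^{i+})$ is even.

**Realization.** Let $p$ be odd, let distinct $K^i$ as in Theorem 2 be given, and let $\mu_i>0$ be even. Each $G/K^i$ embeds in the circle; let $\chi_i:G\to G/K^i\hookrightarrow S^1$, a character with kernel $K^i$. Let $G$ act linearly on
$$\mathbb R^d\oplus\bigoplus_i\mathbb C_{\chi_i}^{\mu_i/2}$$
for any $d\ge0$, trivially on $\mathbb R^d$. For every $P\le G$ the fixed set is a linear subspace of dimension $d+\sum_{K^i\supseteq P}\mu_i$, as in (1). Linear subspaces are connected, and the $K^i$ are proper, so $F^1=F(G)=\mathbb R^d$. Therefore (3) holds with exactly the given data. $\blacksquare$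

**Remark.** No hypothesis on the integral or rational local cohomology of $X$ was used. For a torus $T$, formula (3) refines the local weights. Let $H$ be a local weight and let $\chi_H$ be the primitive character with kernel $H$, unique up to sign. If $(K^i)_0=H$, then $K^i/H$ is a finite $p$-subgroup of the circle $T/H$, hence cyclic of some order $p^a$, and $K^i=\ker(p^a\chi_H)$. So $H$ splits into characters $p^a\chi_H$ with multiplicities $\mu_i$, and $m(H)$ is the sum of these multiplicities.
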